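\title{Leopoldt's conjecture for the fields defined by $\prod_i (x-a_i)=1$}

\begin{abstract}
For distinct integers $a_1,\dots,a_n$ the polynomial $\prod_i(x-a_i)-1$ is irreducible, and a root $\alpha$ supplies the units $\alpha-a_i$ of $K=\mathbf{Q}(\alpha)$. We prove that for every $n\ge 3$ and every prime $p$ that is large in terms of $n$, the $a_i$ can be chosen so that $K$ is totally real with Galois group $S_n$, the prime $p$ splits completely in $K$, and $K$ satisfies Leopoldt's conjecture at $p$. The proof rescales $(a_i)$ by $1+p\tau$; to first order in $p$, this moves the matrix of $p$-adic logarithms of the units by $\tau$ times an explicit matrix of rank $n-1$. For an arbitrary prime $p$ we show that Leopoldt's conjecture at $p$ holds for all but finitely many integer points of each line $b+Tc$ with distinct $c_i$, and for all but $O(H^{n-1})$ integer points of the box $[-H,H]^n$. There the matrix of rank $n-1$ appears as monodromy at infinity, after a transfer from $\mathbf{Q}_p$ to $\mathbf{C}$.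
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Leopoldt's conjecture}

Let $K$ be a number field with $r$ real embeddings and $s$ pairs of complex embeddings. By Dirichlet's theorem the unit group $\mathcal{O}_K^\times$ is the product of a finite group and $\mathbf{Z}^{r+s-1}$. Fix a prime $p$ and embed the units diagonally in $U=\prod_{v\mid p}\mathcal{O}_{K_v}^\times$. The subgroup $U^1\subset U$ of elements that are $1$ modulo every maximal ideal is open of finite index and is a finitely generated $\mathbf{Z}_p$-module; the \emph{$\mathbf{Z}_p$-rank} of a closed subgroup $X\subset U$ is the rank of the submodule $X\cap U^1$. The closure of $\mathcal{O}_K^\times\cap U^1$ is the $\mathbf{Z}_p$-module spanned by generators of this group, so the closure of $\mathcal{O}_K^\times$ has $\mathbf{Z}_p$-rank at most $r+s-1$. The field $K$ \emph{satisfies Leopoldt's conjecture at $p$} if the rank equals $r+s-1$: units that are independent over $\mathbf{Z}$ acquire no new relation with exponents in $\mathbf{Z}_p$.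

The $p$-adic logarithm turns this into linear algebra. Let $|\cdot|$ be the absolute value on $\overline{\mathbf{Q}}_p$ with $|p|=1/p$, let $v_p$ be the valuation with $v_p(p)=1$, and let $\overline{\mathbf{Z}}_p$ be the valuation ring. For $|w|<1$ put $\log_p(1+w)=\sum_{m\ge1}(-1)^{m-1}w^m/m$. Every unit $u$ of $\overline{\mathbf{Z}}_p$ has a power $u^m$ with $|u^m-1|<1$, and $\log_pu=m^{-1}\log_p(u^m)$. We use the following standard facts.
\begin{enumerate}
\item[(L1)] The map $\log_p\colon\overline{\mathbf{Z}}_p^\times\to\overline{\mathbf{Q}}_p$ is a continuous homomorphism whose kernel is the group of roots of unity. It commutes with the automorphisms of $\overline{\mathbf{Q}}_p$ over $\mathbf{Q}_p$, and it maps the units of a finite extension $E$ of $\mathbf{Q}_p$ into $E$.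
\item[(L2)] If $p$ is odd, then $\log_p(1+pz)\equiv pz \pmod{p^2}$ for $z\in\mathbf{Z}_p$, because $v_p(p^m/m)\ge2$ for $m\ge2$. Hence $\log_pu=(p-1)^{-1}\log_p(u^{p-1})\equiv 1-u^{p-1}\pmod{p^2}$ for $u\in\mathbf{Z}_p^\times$, and $\log_pu\in p\mathbf{Z}_p$.
\end{enumerate}
If $K$ is totally real of degree $n$, with embeddings $\sigma_1,\dots,\sigma_n\colon K\to\overline{\mathbf{Q}}_p$ and with $\eta_1,\dots,\eta_{n-1}$ a basis of $\mathcal{O}_K^\times/\{\pm1\}$, the \emph{$p$-adic regulator} is $\pm\det(\log_p\sigma_j(\eta_i))_{j,i\le n-1}$, and Leopoldt's conjecture at $p$ is equivalent to its nonvanishing. For a real quadratic field there is nothing to prove, since a unit of infinite order has nonzero logarithm by (L1). From degree $3$ on, the terms of the determinant could cancel.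

\subsection{A family of fields with visible units}

For a tuple $a=(a_1,\dots,a_n)$ in a commutative ring put
\[
P_a(x)=\prod_{i=1}^n(x-a_i),\qquad f_a(x)=P_a(x)-1 .
\]
If $\alpha_1,\dots,\alpha_n$ are the roots of $f_a$, listed with multiplicity, then
\begin{equation}\label{eq:products}
\prod_{i}(\alpha_j-a_i)=P_a(\alpha_j)=1,\qquad \prod_j(\alpha_j-a_i)=(-1)^nf_a(a_i)=(-1)^{n+1}.
\end{equation}
Let the $a_i$ be distinct integers. When $f_a$ is irreducible over $\mathbf{Q}$ (always, by Lemma~\ref{lem:irred}), let $K_a=\mathbf{Q}(\alpha)$ with $f_a(\alpha)=0$. The elements $\alpha-a_i$ are algebraic integers with product $1$, hence units. They are $n$ units subject to one evident relation, and $n-1$ is the unit rank of a totally real field of degree $n$. So the family is a natural place to test Leopoldt's conjecture without having to search for units.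

Call a tuple $a$ of distinct integers \emph{admissible} for $p$ if
\begin{enumerate}
\item[(i)] $f_a$ is irreducible over $\mathbf{Q}$;
\item[(ii)] $K_a$ is totally real;
\item[(iii)] the Galois group of $f_a$ is $S_n$;
\item[(iv)] $p$ splits completely in $K_a$, that is, $K_a\otimes\mathbf{Q}_p\cong\mathbf{Q}_p^{\,n}$.
\end{enumerate}

\medskip
\noindent\textbf{Question} (\cite{blog}). \emph{Let $n\ge3$ and let $p$ be a prime that is sufficiently large in terms of $n$. Is there an admissible $a$ such that $K_a$ satisfies Leopoldt's conjecture at $p$?}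
\medskip

In \cite{blog}, where this is posed as an open question, such a field is the starting point of a construction. One assumes that $K_a$ satisfies Leopoldt's conjecture at $p$ and deforms pairs of factors, $(x-a_i)(x-a_j)\mapsto(x-a_i)(x-a_j)+u$ with $u$ a large positive integer that is $p$-adically small, to produce infinitely many $S_n$-fields of any signature $(r,s)$ with $r+2s=n$ whose $p$-adic regulator at a chosen set of $r+s-1$ primes above $p$ is nonzero.

For $a\in\mathbf{Z}_p^n$ the roots $\alpha_j$ lie in $\overline{\mathbf{Z}}_p$, and the $\alpha_j-a_i$ are units by \eqref{eq:products}. The objects of this paper are the matrix and the determinant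
\[
L(a)=\bigl(\log_p(\alpha_j-a_i)\bigr)_{1\le j,i\le n},\qquad R(a)=\det\bigl(\log_p(\alpha_j-a_i)\bigr)_{1\le j,i\le n-1}.
\]
Up to sign, $R(a)$ does not depend on the order of the roots, and if $K_a$ is totally real and $R(a)\ne0$, then $K_a$ satisfies Leopoldt's conjecture at $p$ (Section~\ref{sec:fields}). Throughout, $J$ is the $n\times n$ matrix with all entries $1$, $I$ is the identity matrix, and $\mathbf{1}$ is the column vector with all entries $1$.

Which answer should one expect? Over $\mathbf{R}$ the units are independent as soon as the $a_i$ are far apart. Take $a=Tc$ with distinct $c_i$ and $T\to\infty$. One root $\alpha_j$ lies at distance about $T^{1-n}$ from each $a_j$, so that the real logarithm $\log|\alpha_j-a_i|$ is $m_{ji}\log T+O(1)$ with $m=J-nI$ (Lemma~\ref{lem:infinity}), and all $(n-1)\times(n-1)$ minors of $m$ are nonzero (Lemma~\ref{lem:minors}). Integers do not tend to infinity $p$-adically, so this argument has no direct $p$-adic version. Suppose instead that $p$ is odd and $f_a$ has $n$ distinct roots modulo $p$. By (L2) the matrix $\frac1pL(a)$ has entries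 in $\mathbf{Z}_p$. If its reduction behaved like a random matrix over $\mathbf{F}_p$ with zero row and column sums, then $R(a)/p^{n-1}$ would be divisible by $p$ with probability of order $1/p$. This suggests that the answer is yes, and that most $a$ work. The difficulty is that the entries are Fermat quotients $(1-u^{p-1})/p$ modulo $p$, for which we have no formula that would let us evaluate the determinant at a given $a$.

\subsection{Results}

The answer to the question is yes.

\begin{theorem}\label{thm:A}
Let $n\ge3$.
\begin{enumerate}
\item[(a)] There is $p_0(n)$ such that for every prime $p\ge p_0(n)$ there is an admissible $a$ for which $K_a$ satisfies Leopoldt's conjecture at $p$. One can arrange that $v_p(R(a))=n-1$, the least possible value.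
\item[(b)] Let $p>n$ be a prime and let $\bar a\in\mathbf{F}_p^n$ have distinct coordinates and be such that $f_{\bar a}$ splits over $\mathbf{F}_p$ with distinct roots. Among the $p^n$ lifts of $\bar a$ modulo $p^2$, a proportion at least $1-\frac{n-1}{p}$ has the property that $v_p(R(a))=n-1$ for every $a\in\mathbf{Z}_p^n$ in the class.
\end{enumerate}
\end{theorem}

The value $n-1$ is the least possible because, when $p$ is odd and the roots lie in $\mathbf{Z}_p$, all entries of $L(a)$ lie in $p\mathbf{Z}_p$. Part~(b) confirms the heuristic above. The next two theorems hold for every prime $p$, with no assumption on how it splits.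

\begin{theorem}\label{thm:B}
Let $n\ge2$, let $p$ be any prime, and let $b,c\in\mathbf{Z}^n$ with the $c_i$ distinct. For all but finitely many $T\in\mathbf{Z}$, the polynomial $f_{b+Tc}$ is irreducible over $\mathbf{Q}$ and defines a totally real field that satisfies Leopoldt's conjecture at $p$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $n\ge2$, let $p$ be any prime, and let $H\ge2$.
\begin{enumerate}
\item[(1)] For all but $O_{n,p}(H^{n-1})$ of the $a\in\mathbf{Z}^n\cap[-H,H]^n$, the $a_i$ are distinct, $f_a$ is irreducible, $K_a$ is totally real, and $K_a$ satisfies Leopoldt's conjecture at $p$. All but $O_{n,p}(H^{n-1/2}\log H)$ have in addition Galois group $S_n$.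
\item[(2)] For $n\ge3$ the following are equivalent:
\begin{enumerate}
\item[(a)] there are distinct integers $a_1,\dots,a_n$ such that $p$ splits completely in $K_a$;
\item[(b)] there is $a\in\mathbf{Z}_p^n$ such that $f_a$ has $n$ distinct roots in $\mathbf{Q}_p$;
\item[(c)] there is an admissible $a$ such that $K_a$ satisfies Leopoldt's conjecture at $p$.
\end{enumerate}
If they hold, then $\gg H^n$ tuples $a\in\mathbf{Z}^n\cap[-H,H]^n$ are admissible as $H\to\infty$, and all but $O(H^{n-1})$ of the admissible ones satisfy Leopoldt's conjecture at $p$.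
\end{enumerate}
\end{theorem}

\subsection{The method}

We never evaluate $R(a)$ at a given point. We find instead a family of matrices of logarithms of the form $M+tN$, where $M$ is unknown and $N$ is explicit. An $(n-1)\times(n-1)$ minor of $M+tN$ is a polynomial in $t$ whose coefficient of $t^{n-1}$ is the same minor of $N$. If that minor is nonzero, the polynomial has at most $n-1$ zeros, whatever $M$ is.

For Theorem~\ref{thm:A} the parameter is $t=\tau\in\mathbf{F}_p$, the family is $a\mapsto(1+p\tau)a$ modulo $p^2$, and $N=J-nS$ for a matrix $S$ of Cauchy type (Section~\ref{sec:scaling}). Section~\ref{sec:chebotarev} supplies a starting point $\bar a$ and the Galois group $S_n$. For Theorems~\ref{thm:B} and~\ref{thm:C} we show that $R^2$ is a locally analytic function on $\mathbf{Z}_p^n$ (Section~\ref{sec:analytic}) which does not vanish identically near any point of a line $b+Tc$ (Section~\ref{sec:monodromy}). For the latter we move the identity $R=0$ to $\mathbf{C}$ and continue it analytically; the parameter $t$ counts loops around $T=\infty$, and $N$ is the matrix $J-nI$ of the real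 picture. Section~\ref{sec:counting} makes the number of zeros uniform in the line.

\section{The fields, their units, and two facts about minors}\label{sec:fields}

\begin{lemma}\label{lem:irred}
If $a_1,\dots,a_n$ are distinct integers, then $f_a$ is irreducible over $\mathbf{Q}$.
\end{lemma}

\begin{proof}
Otherwise, by Gauss's lemma, $f_a=gh$ with $g,h\in\mathbf{Z}[x]$ monic of degrees between $1$ and $n-1$. The integers $g(a_i)$ and $h(a_i)$ have product $f_a(a_i)=-1$, so $g(a_i)=-h(a_i)$ for all $i$. Then $g+h$ has degree less than $n$ and $n$ zeros, so $g=-h$, which is impossible for monic polynomials.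
\end{proof}

The sign matters: $x(x-1)(x-2)(x-3)+1=(x^2-3x+1)^2$.

\begin{lemma}\label{lem:real}
If $a_1,\dots,a_n$ are integers with $|a_i-a_k|\ge4$ for $i\ne k$, then $f_a$ has $n$ real roots.
\end{lemma}

\begin{proof}
Order the $a_i$ so that $a_1<\dots<a_n$, and put $x_0=a_1-2$ and $x_k=a_k+2$ for $1\le k\le n$. Then $x_0<x_1<\dots<x_n$ and $|x_k-a_i|\ge2$ for all $k$ and $i$. So $|P_a(x_k)|\ge2^n>1$, and $f_a(x_k)$ has the sign of $P_a(x_k)$, which is $(-1)^{n-k}$ because exactly $n-k$ of the $a_i$ exceed $x_k$. This gives $n$ sign changes.
\end{proof}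

Some spacing is needed: for $a=(-1,0,1)$ the cubic $f_a=x^3-x-1$ has discriminant $-23$ and only one real root.

\begin{lemma}\label{lem:criterion}
Let $K$ be a totally real field of degree $n$ with embeddings $\sigma_1,\dots,\sigma_n\colon K\to\overline{\mathbf{Q}}_p$, and let $\varepsilon_1,\dots,\varepsilon_{n-1}$ be units of $K$. If the $n\times(n-1)$ matrix $(\log_p\sigma_j(\varepsilon_i))_{j,i}$ has rank $n-1$, then $K$ satisfies Leopoldt's conjecture at $p$, and the $\varepsilon_i$ generate a subgroup of finite index in $\mathcal{O}_K^\times$.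
\end{lemma}

\begin{proof}
The logarithms of the fields $K_v$ assemble to a continuous homomorphism $\log\colon U\to\prod_{v\mid p}K_v=K\otimes\mathbf{Q}_p$. Its kernel is finite by (L1), since each $K_v$ contains finitely many roots of unity, and it is $\mathbf{Z}_p$-linear on $U^1$ by continuity. So the $\mathbf{Z}_p$-rank of the closure $X$ of $\mathcal{O}_K^\times$ is the dimension of the $\mathbf{Q}_p$-span of $\log(X\cap U^1)$, and this span contains each $\log\varepsilon_i$ because a power of $\varepsilon_i$ lies in $U^1$. Under the isomorphism $(K\otimes\mathbf{Q}_p)\otimes_{\mathbf{Q}_p}\overline{\mathbf{Q}}_p\cong\overline{\mathbf{Q}}_p^{\,n}$ given by the $\sigma_j$, the vector $\log\varepsilon_i$ becomes the $i$-th column of the matrix. The columns are linearly independent, so the rank of $X$ is at least $n-1$, and we saw in Section~\ref{sec:intro} that it is at most $r+s-1=n-1$. A multiplicative relation among the $\varepsilon_i$ would give a linear relation among the columns; so the $\varepsilon_i$ generate a subgroup of rank $n-1$, which has finite index by Dirichlet's theorem.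
\end{proof}

For an $n\times n$ matrix $X$ let $X^{(k)}$ denote $X$ with row $k$ and column $n$ deleted; thus $R(a)=\det L^{(n)}(a)$. By \eqref{eq:products} and $\log_p(\pm1)=0$, all row sums and all column sums of $L(a)$ vanish, so $L(a)$ has rank at most $n-1$. The column sums give
\begin{equation}\label{eq:sign}
\det L^{(k)}(a)=\pm R(a)\qquad(1\le k\le n).
\end{equation}
Indeed, for $k<n$ the last row of $L^{(k)}$ is minus the sum of the rows of $L^{(n)}$; adding to it the other rows of $L^{(k)}$ turns it into minus row $k$ of $L^{(n)}$. Reordering the roots permutes the rows of $L(a)$, so by \eqref{eq:sign} it changes $R(a)$ at most by a sign. The embeddings of $K_a$ in $\overline{\mathbf{Q}}_p$ send $\alpha$ to the roots $\alpha_j$, so Lemmas~\ref{lem:irred}--\ref{lem:criterion}, applied to the units $\alpha-a_1,\dots,\alpha-a_{n-1}$, give the criterion used in all three theorems.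

\begin{corollary}\label{cor:criterion}
Let $a$ be a tuple of distinct integers such that $f_a$ has $n$ real roots; this holds if $|a_i-a_k|\ge4$ for $i\ne k$. Then $f_a$ is irreducible and $K_a$ is totally real. If $R(a)\ne0$, then $K_a$ satisfies Leopoldt's conjecture at $p$.
\end{corollary}

The explicit matrices $N$ of the method describe the variation of $L$, so they also have zero row and column sums. The next lemma says that if such a matrix has the largest rank that this allows, then none of its minors of that size vanishes.

\begin{lemma}\label{lem:minors}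
Let $N$ be an $n\times n$ matrix over a field with $\mathbf{1}^TN=0$ and with kernel spanned by $\mathbf{1}$. Then every $(n-1)\times(n-1)$ minor of $N$ is nonzero. The hypotheses hold for $N=J-nS$ if $n\ne0$ in the field, $S$ is invertible, $S\mathbf{1}=\mathbf{1}$ and $\mathbf{1}^TS=\mathbf{1}^T$.
\end{lemma}

\begin{proof}
Delete row $k$ and column $l$, and let $w$ be in the kernel of the resulting matrix. Extend $w$ by $0$ in position $l$ to a vector $v$. All entries of $Nv$ except possibly the $k$-th vanish, and the entries sum to $\mathbf{1}^TNv=0$, so $Nv=0$. Thus $v$ is a multiple of $\mathbf{1}$, and $v_l=0$ gives $v=0$.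

For $N=J-nS$ we have $N\mathbf{1}=n\mathbf{1}-n\mathbf{1}=0$ and $\mathbf{1}^TN=n\mathbf{1}^T-n\mathbf{1}^T=0$. If $Nv=0$ and $\sigma=\sum_iv_i$, then $nSv=Jv=\sigma\mathbf{1}=S(\sigma\mathbf{1})$, so $v=(\sigma/n)\mathbf{1}$.
\end{proof}

\section{Scaling modulo $p^2$}\label{sec:scaling}

We look for a line in the space of parameters along which $\frac1pL(a)$ modulo $p$ moves by a matrix of rank $n-1$. The direction matters: a translation $a\mapsto a+t\mathbf{1}$ carries the roots along and leaves $L(a)$ unchanged. Scaling is the other operation that acts simply on $P_a$: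
\begin{equation}\label{eq:homog}
P_{\lambda a}(\lambda x)=\lambda^nP_a(x).
\end{equation}
So the roots of $f_{\lambda a}$ are the $\lambda\beta$ with $P_a(\beta)=\lambda^{-n}$, and the units are $\lambda(\beta-a_i)$. The factor $\lambda$ adds the same amount to every logarithm, which will produce $J$; the change of the level $1$ to $\lambda^{-n}$ will produce $-nS$.

\subsection{A cubic field and $p=11$}

\begin{example}\label{ex:cubic}
Let $n=3$, $p=11$ and $a=(1,2,-3)$, so that $P_a=x^3-7x+6$ and $f_a=x^3-7x+5$. The values $f_a(-3)=-1$, $f_a(0)=5$, $f_a(1)=-1$, $f_a(3)=11$ show three real roots. The discriminant $4\cdot7^3-27\cdot5^2=697$ lies strictly between $26^2$ and $27^2$, so the Galois group is $S_3$. The identity $P_a(x)-12=(x-3)(x+2)(x+1)$ shows that $f_a$ has the distinct roots $(r_1,r_2,r_3)=(3,-2,-1)$ modulo $11$, which lift to $\mathbf{Z}_{11}$. So $a$ is admissible for $11$.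

Let $\lambda=1+11\tau$ with $\tau\in\mathbf{Z}$. The roots of $f_{\lambda a}$ are $\lambda\beta_j$ with $\beta_j\equiv r_j\pmod{11}$ and $P_a(\beta_j)=\lambda^{-3}\equiv1-33\tau\pmod{121}$. Since $P_a(r_j)=12$, expanding to first order gives
\[
\beta_j\equiv r_j-\frac{11(1+3\tau)}{P_a'(r_j)}\pmod{121},\qquad P_a'(r_1)=20,\quad P_a'(r_2)=5 .
\]
Write $\ell(u)\in\mathbf{F}_{11}$ for the reduction of $\frac1{11}\log_{11}u$, and put $S_{ji}=1/\bigl(P_a'(r_j)(r_j-a_i)\bigr)\in\mathbf{F}_{11}$. By (L2),
\[
\ell\bigl(\lambda(\beta_j-a_i)\bigr)=\tau+\ell(r_j-a_i)-(1+3\tau)S_{ji}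
=\bigl(\ell(r_j-a_i)-S_{ji}\bigr)+\tau\,(1-3S_{ji}).
\]
For $j,i\le2$ the differences $r_j-a_i$ are $2,1$ in the first row and $-3,-4$ in the second. From $2^{10}=1+11\cdot93$ we get $\ell(2)=-93=6$, so $\ell(-4)=12=1$; from $3^5=1+2\cdot121$ we get $\ell(-3)=0$. The products $P_a'(r_j)(r_j-a_i)$ are $40,20,-15,-20$, that is $7,9,7,2$ in $\mathbf{F}_{11}$, with inverses $8,5,8,6$. Hence the reduction of $\frac1{11}L^{(3)}(\lambda a)$ is
\[
\begin{pmatrix}6-8&0-5\\0-8&1-6\end{pmatrix}+\tau\begin{pmatrix}1-24&1-15\\1-24&1-18\end{pmatrix}
=\begin{pmatrix}9&6\\3&6\end{pmatrix}+\tau\begin{pmatrix}10&8\\10&5\end{pmatrix},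
\]
and its determinant is $36+21\tau-30\tau^2=3(\tau-7)(\tau-8)$ in $\mathbf{F}_{11}[\tau]$. At $\tau=0$ it is nonzero, so $v_{11}(R(a))=2$ and the field defined by $x^3-7x+5$ satisfies Leopoldt's conjecture at $11$. Exactly two of the eleven classes of $\tau$ fail, so a line can contain $n-1$ failures.

The first matrix needed $2^{10}$ and $3^5$ modulo $121$. The second is a rational function of the $a_i$ and $r_j$ modulo $11$, and its determinant $3\ne0$ alone shows that at most two classes of $\tau$ fail. This is the part of the computation that generalizes.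
\end{example}

\subsection{The general case}

Let $p$ and $\bar a$ be as in Theorem~\ref{thm:A}(b), and let $\bar\alpha_1,\dots,\bar\alpha_n\in\mathbf{F}_p$ be the roots of $f_{\bar a}$. By \eqref{eq:products} no $\bar\alpha_j$ equals an $\bar a_i$. (So $\mathbf{F}_p$ has at least $2n$ elements, and the inequality $p>n$ is forced by the other hypotheses.) In particular $p$ is odd and (L2) applies.

For a lift $a\in\mathbf{Z}_p^n$ of $\bar a$, Hensel's lemma gives a unique root $\alpha_j(a)\in\mathbf{Z}_p$ of $f_a$ that reduces to the simple root $\bar\alpha_j$. We order the rows of $L(a)$ accordingly and let $\bar L(a)$ be the reduction of $\frac1pL(a)$ modulo $p$. Then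
\begin{equation}\label{eq:val}
v_p(R(a))=n-1\iff\det\bar L^{(n)}(a)\ne0 .
\end{equation}
The matrix $\bar L(a)$ depends only on $a$ modulo $p^2$. Indeed, if $a'\equiv a\pmod{p^2}$, then $\alpha_j(a')$ is a root of $f_a$ modulo $p^2$ that lifts $\bar\alpha_j$; such a lift is unique modulo $p^2$, so $\alpha_j(a')\equiv\alpha_j(a)$, the quotient of the units $\alpha_j(a')-a'_i$ and $\alpha_j(a)-a_i$ lies in $1+p^2\mathbf{Z}_p$, and its logarithm lies in $p^2\mathbf{Z}_p$.

\begin{lemma}\label{lem:firstorder}
For every lift $a\in\mathbf{Z}_p^n$ of $\bar a$ and every $\tau\in\mathbf{Z}$,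
\[
\bar L\bigl((1+p\tau)a\bigr)=\bar L(a)+\tau N,\qquad N=J-nS,\qquad S_{ji}=\frac{1}{f_{\bar a}'(\bar\alpha_j)\,(\bar\alpha_j-\bar a_i)} .
\]
\end{lemma}

\begin{proof}
Put $\lambda=1+p\tau$, $\alpha_j=\alpha_j(a)$, $u_{ji}=\alpha_j-a_i$ and $\beta_j=\lambda^{-1}\alpha_j(\lambda a)$. Both $\beta_j$ and $\alpha_j$ reduce to $\bar\alpha_j$, so $\beta_j=\alpha_j+p\gamma_j$ with $\gamma_j\in\mathbf{Z}_p$. By \eqref{eq:homog}, and since $P_a(\alpha_j)=1$ and $P_a'=f_a'$,
\[
1-np\tau\equiv\lambda^{-n}=P_a(\beta_j)\equiv1+p\gamma_jf_a'(\alpha_j)\pmod{p^2}.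
\]
The root $\bar\alpha_j$ is simple, so $f_a'(\alpha_j)$ is a unit and $\gamma_j\equiv-n\tau/f_a'(\alpha_j)\pmod p$. Now $\alpha_j(\lambda a)-\lambda a_i=\lambda(\beta_j-a_i)=\lambda\,u_{ji}\,(1+p\gamma_j/u_{ji})$, and (L2) gives
\[
\log_p\bigl(\alpha_j(\lambda a)-\lambda a_i\bigr)\equiv\log_pu_{ji}+p\tau-p\tau\,\frac{n}{f_a'(\alpha_j)\,u_{ji}}\pmod{p^2}.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:rankN}
Every $(n-1)\times(n-1)$ minor of $N$ is nonzero in $\mathbf{F}_p$.
\end{lemma}

\begin{proof}
We check the conditions of Lemma~\ref{lem:minors}. Write $P=P_{\bar a}$ and $f=f_{\bar a}$. We have $n\ne0$ in $\mathbf{F}_p$ because $p>n$.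

\emph{Row sums.} Logarithmic differentiation gives $\sum_i1/(\bar\alpha_j-\bar a_i)=P'(\bar\alpha_j)/P(\bar\alpha_j)=f'(\bar\alpha_j)$, so $\sum_iS_{ji}=1$.

\emph{Column sums.} Since $f$ has distinct roots, $1/f(x)=\sum_j1/\bigl(f'(\bar\alpha_j)(x-\bar\alpha_j)\bigr)$. At $x=\bar a_i$ the left side is $-1$ and the right side is $-\sum_jS_{ji}$.

\emph{Invertibility.} For $v\in\mathbf{F}_p^n$ let $Q_v(x)=\sum_iv_iP(x)/(x-\bar a_i)$, a polynomial of degree less than $n$. Since $P(\bar\alpha_j)=1$, we have $(Sv)_j=Q_v(\bar\alpha_j)/f'(\bar\alpha_j)$. If $Sv=0$, then $Q_v$ vanishes at the $n$ distinct points $\bar\alpha_j$, so $Q_v=0$ and $0=Q_v(\bar a_i)=v_iP'(\bar a_i)$. The $\bar a_i$ are distinct, so $P'(\bar a_i)\ne0$ and $v=0$.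
\end{proof}

The last step is the one place where the $\bar a_i$ must be distinct; if $\bar a_1=\bar a_2$, the first two columns of $N$ coincide and $\det N^{(n)}=0$ for $n\ge3$.

\begin{proof}[Proof of Theorem~\ref{thm:A}(b)]
The lifts of $\bar a$ modulo $p^2$ are the classes $a+pw$ with $a$ a fixed lift and $w\in\mathbf{F}_p^n$. Since $\bar a\ne0$, they are partitioned into $p^{n-1}$ lines of $p$ elements in the direction $w=\bar a$. As $(1+p\tau)a\equiv a+p\tau\bar a\pmod{p^2}$, the line through a lift $a$ consists of the classes of $(1+p\tau)a$ for $\tau\in\mathbf{F}_p$. By Lemma~\ref{lem:firstorder}, along this line $\det\bar L^{(n)}$ is the value at $\tau$ of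
\[
D(\tau)=\det\bigl(\bar L^{(n)}(a)+\tau N^{(n)}\bigr)\in\mathbf{F}_p[\tau].
\]
The coefficient of $\tau^{n-1}$ is $\det N^{(n)}$, which is nonzero by Lemma~\ref{lem:rankN}. So $D$ has degree exactly $n-1$ and at most $n-1$ zeros in $\mathbf{F}_p$. By \eqref{eq:val}, at most $n-1$ of the $p$ classes on each line fail.
\end{proof}

\section{Prescribed factorizations modulo a prime}\label{sec:chebotarev}

To finish Theorem~\ref{thm:A} we need a starting point $\bar a$ modulo $p$, and we need the Galois group $S_n$. Both come from one statement: modulo a large prime $\ell$, the polynomial $f_a$ can be given any factorization type. The difficulty is that two polynomials are constrained at once, since $P_a$ must split with distinct roots while $P_a-1$ factors as prescribed. We fix a polynomial $h$ and vary only the constant term, $P_a=h-y_0$ and $f_a=h-y_0-1$. The Chebotarev theorem controls both factorizations independently provided the splitting fields of $h(x)-y$ and $h(x)-(y+1)$ have group $S_n$ and are linearly disjoint. We obtain this by making their finite branch points simple and disjoint.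

We recall the facts used. Let $k=\mathbf{F}_\ell$, and let $\Omega/\bar k(y)$ be a finite Galois extension of degree $d$ prime to $\ell$, so that all ramification is tame.
\begin{enumerate}
\item[(F1)] The inertia groups of $\Omega/\bar k(y)$ are cyclic. If $\Omega$ is the splitting field of $h(x)-y$ with $h\in\bar k[x]$, then an inertia group above the place $y=v$ acts on the roots with orbits whose sizes are the multiplicities of the roots of $h(x)-v$.
\item[(F2)] (Riemann--Hurwitz.) The genus $g$ of $\Omega$ satisfies $2g-2=-2d+\sum_w(e_w-1)$, the sum running over the places $w$ of $\Omega$ with ramification indices $e_w$. The places above one place of $\bar k(y)$ contribute at most $d-1$. So if $\Omega$ is unramified over all finite places, then $-2\le-2d+(d-1)$, and $d=1$.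
\item[(F3)] (Chebotarev; \cite[Prop.~6.4.8]{FJ}.) Let $F/k(y)$ be Galois with group $G$, with $k$ algebraically closed in $F$, and let $\mathcal{C}\subset G$ be a conjugacy class. The number of degree-one places of $k(y)$ unramified in $F$ with Frobenius class $\mathcal{C}$ is $\frac{|\mathcal{C}|}{|G|}\ell+O(\sqrt\ell)$, with an implied constant that depends only on $|G|$ and the genus of $F$.
\item[(F4)] (Dedekind.) If a monic polynomial over $\mathbf{Z}$, or over $k[y]$, has squarefree reduction at a prime $\ell$, or at a place $y=y_0\in k$, then the Frobenius elements there permute the roots with cycle lengths equal to the degrees of the irreducible factors of the reduction.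
\end{enumerate}

\begin{lemma}\label{lem:types}
Let $n\ge2$. There is $\ell_0(n)>n$ such that for every prime $\ell\ge\ell_0(n)$ and every conjugacy class $C$ of $S_n$ there are distinct $a_1,\dots,a_n\in\mathbf{F}_\ell$ for which $f_a\in\mathbf{F}_\ell[x]$ is squarefree and the degrees of its irreducible factors are the cycle lengths of $C$.
\end{lemma}

\begin{proof}
Let $\ell>\max(n,\,n(n-2)+1)$, let $k=\mathbf{F}_\ell$, and let $h=x^n-bx$ with $b\in k^\times$ to be chosen.

\emph{Critical values.} The zeros $\theta\in\bar k$ of $h'$ are the solutions of $\theta^{n-1}=b/n$. Since $\ell>n$, there are $n-1$ of them, they are nonzero, and $h''(\theta)=n(n-1)\theta^{n-2}\ne0$. The critical values $h(\theta)=\theta(\theta^{n-1}-b)=-\frac{(n-1)b}{n}\theta$ are distinct; let $B\subset\bar k$ be their set. Thus $h-v$ is squarefree for $v\notin B$ and has one double root and $n-2$ simple roots for $v\in B$. Each $v\in B$ satisfies $v^{n-1}=\kappa b^n$ with $\kappa=(1-n)^{n-1}/n^n\in k^\times$.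

\emph{Choice of $b$.} If $v$ and $v+1$ both lie in $B$, then $(v+1)^{n-1}=v^{n-1}=\kappa b^n$. The polynomial $(v+1)^{n-1}-v^{n-1}$ has degree $n-2$ and leading coefficient $n-1\ne0$, so there are at most $n-2$ possible $v$, and each allows at most $n$ values of $b$. At most $n(n-2)<\ell-1$ values of $b$ are excluded, and we fix $b\in k^\times$ with $B\cap(B-1)=\emptyset$.

\emph{The Galois group over $\bar k(y)$.} Let $\Omega_1$ and $\Omega_2$ be the splitting fields over $\bar k(y)$ of $h(x)-y$ and $h(x)-(y+1)$. Both polynomials are irreducible, being of degree one in $y$ with constant leading coefficient, and separable, since $\ell>n$. The degrees of $\Omega_1$ and $\Omega_2$ divide $n!$, which is prime to $\ell$. By (F1), among the finite places $\Omega_1$ is ramified exactly over $B$ and $\Omega_2$ exactly over $B-1$, and the nontrivial inertia groups there are generated by transpositions. The inertia groups of $\Omega_1$ above finite places generate a normal subgroup whose fixed field is unramified over all finite places; by (F2) this field is $\bar k(y)$. So $\operatorname{Gal}(\Omega_1/\bar k(y))$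 is a transitive group generated by transpositions. The graph on the roots whose edges are these transpositions is connected, and the transpositions along the edges of a connected graph generate $S_n$. The substitution $y\mapsto y+1$ carries $\Omega_1$ to $\Omega_2$, which therefore also has group $S_n$. The Galois extension $\Omega_1\cap\Omega_2$ can ramify at finite places only over $B\cap(B-1)=\emptyset$, so it is $\bar k(y)$ by (F2). Hence $\operatorname{Gal}(\Omega_1\Omega_2/\bar k(y))=S_n\times S_n$.

\emph{The Galois group over $k(y)$.} Let $F$ be the splitting field of $(h-y)(h-y-1)$ over $k(y)$. Restriction identifies $\operatorname{Gal}(\Omega_1\Omega_2/\bar k(y))$ with $\operatorname{Gal}(F/F\cap\bar k(y))$, a subgroup of $\operatorname{Gal}(F/k(y))\subset S_n\times S_n$. Comparing orders, $\operatorname{Gal}(F/k(y))=S_n\times S_n$ and $F\cap\bar k(y)=k(y)$; so $k$ is algebraically closed in $F$. The degree is $d=(n!)^2$, and there are at most $2(n-1)+1$ branch points over $\bar k$, so the genus is bounded in terms of $n$ by (F2).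

\emph{Specialization.} By (F3) the number of unramified degree-one places with Frobenius class $\{1\}\times C$ is $\frac{|C|}{(n!)^2}\ell+O_n(\sqrt\ell)$. This is at least $2$ for $\ell\ge\ell_0(n)$, so one such place is finite, $y=y_0\in k$. It is unramified, so $y_0\notin B\cup(B-1)$, and both $h-y_0$ and $h-y_0-1$ are squarefree. By (F4), $h-y_0=\prod_i(x-a_i)$ with distinct $a_i\in k$, and $f_a=h-y_0-1$ has factorization type $C$.
\end{proof}

\begin{lemma}\label{lem:Sn}
Let $n\ge3$ and let $\ell_1\ne\ell_2$ be primes with $\ell_1,\ell_2\ge\ell_0(n)$. There are residue classes in $\mathbf{Z}^n$ modulo $\ell_1$ and modulo $\ell_2$ such that every $a\in\mathbf{Z}^n$ lying in both has distinct coordinates and $\operatorname{Gal}(f_a)=S_n$.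
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:types} choose $a$ modulo $\ell_1$ with distinct coordinates so that $f_a$ is squarefree of type $(n-1,1)$, and $a$ modulo $\ell_2$ so that $f_a$ is squarefree of type $(2,1,\dots,1)$. The group $G=\operatorname{Gal}(f_a)$ is transitive by Lemma~\ref{lem:irred}, and by (F4) it contains an $(n-1)$-cycle and a transposition. The cycle fixes one root and permutes the others transitively, so $G$ is $2$-transitive. Then the conjugates of the transposition are all transpositions, and $G=S_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(a)]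
Put $p_0(n)=\ell_0(n)$ and let $p\ge p_0(n)$, so $p>n$. Lemma~\ref{lem:types} with $\ell=p$ and $C=\{1\}$ gives $\bar a$ as in part~(b). Since $\frac{n-1}p<1$, some lift of $\bar a$ modulo $p^2$ has $v_p(R(a))=n-1$ on the whole class. Choose primes $\ell_1\ne\ell_2$, different from $p$ and at least $\ell_0(n)$, with the classes of Lemma~\ref{lem:Sn}. By the Chinese remainder theorem the three conditions prescribe each $a_i$ modulo $p^2\ell_1\ell_2$, and we choose integers $a_i$ in these classes one after another with $a_{i+1}\ge a_i+4$. Then (i) and (ii) hold by Corollary~\ref{cor:criterion}, and (iii) by Lemma~\ref{lem:Sn}. The polynomial $f_a$ has $n$ distinct roots in $\mathbf{Z}_p$ by Hensel's lemma, so $K_a\otimes\mathbf{Q}_p=\mathbf{Q}_p[x]/(f_a)\cong\mathbf{Q}_p^{\,n}$, which is (iv). Finally $R(a)\ne0$, so $K_a$ satisfies Leopoldt's conjecture at $p$ by Corollary~\ref{cor:criterion}.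
\end{proof}

\begin{remark}
For these fields the units $\alpha-a_i$ account for the whole unit group as far as $p$ is concerned. Let $\eta_1,\dots,\eta_{n-1}$ be a basis of $\mathcal{O}_{K_a}^\times/\{\pm1\}$ and write $\alpha-a_i=\pm\prod_k\eta_k^{A_{ki}}$ for $i\le n-1$. Then $R(a)$ is $\det A$ times the $p$-adic regulator, and $|\det A|$ is the index of $\langle-1,\alpha-a_1,\dots,\alpha-a_{n-1}\rangle$ in $\mathcal{O}_{K_a}^\times$. As $p$ splits completely, all logarithms lie in $p\mathbf{Z}_p$ and the regulator has valuation at least $n-1$. So $v_p(R(a))=n-1$ forces the regulator to have valuation $n-1$ and the index to be prime to $p$.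
\end{remark}

\section{The squared determinant is locally analytic}\label{sec:analytic}

From now on $n\ge2$ and $p$ is any prime. The argument modulo $p^2$ is no longer available, because $\mathbf{F}_p$ may be too small to contain $\bar a$. We use compactness instead: a locally analytic function on $\mathbf{Z}_p$ that does not vanish identically near any point has finitely many zeros. To apply this to the integers $T$, which are dense in $\mathbf{Z}_p$, we need analyticity at every point of $\mathbf{Z}_p^n$, including the points where $f_a$ has multiple roots; otherwise zeros could accumulate there. At such points the roots are not analytic functions of $a$, and neither is $R$.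

\begin{example}
Let $n=2$, $a=(d,0)$ and $p\equiv1\pmod4$, with $i\in\mathbf{Z}_p$ a square root of $-1$. A root $u$ of $f_a=x(x-d)-1$ satisfies $u-u^{-1}=d$, and $R(a)=\pm\log_pu$. At $d=2i$ there is the double root $u=i$. Writing $u=i(1+z)$ we get $d-2i=iz^2/(1+z)$ and $\log_pu=z-z^2/2+\cdots$. So $R$ behaves like a square root of $d-2i$, while $R^2=-i(d-2i)+\cdots$.
\end{example}

A symmetric function of the roots should be analytic in the coefficients. To use this we need an expression that is symmetric in $n$ independent variables, not only on roots of $f_a$. We therefore set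
\[
\Phi(a)=\sum_{k=1}^n\bigl(\det L^{(k)}(a)\bigr)^2 ,
\]
an expression in the rows of $L(a)$ that is invariant under all permutations of the rows. By \eqref{eq:sign},
\begin{equation}\label{eq:Phi}
\Phi(a)=nR(a)^2 .
\end{equation}
We use the inverse function theorem over a finite extension $E$ of $\mathbf{Q}_p$: a map $E^n\to E^n$ given near a point by convergent power series, with invertible derivative at the point, has a local inverse given by convergent power series. The implicit function theorem follows from it as over $\mathbf{C}$.

\begin{lemma}\label{lem:analytic}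
Near each $a^0\in\mathbf{Z}_p^n$, the function $\Phi$ is given by a convergent power series in $a-a^0$ with coefficients in a finite extension $E$ of $\mathbf{Q}_p$.
\end{lemma}

\begin{proof}
Let $E$ be the splitting field of $f_{a^0}$ over $\mathbf{Q}_p$ and write $f_{a^0}=\prod_t(x-\beta_t)^{m_t}$ with distinct $\beta_t\in\mathcal{O}_E$. For $a$ near $a^0$ the roots form clusters of $m_t$ roots near $\beta_t$. We show that the elementary symmetric functions of each cluster are analytic in $a$, and that $\Phi$ is analytic in these functions.

\emph{Step 1: the clusters.} Write a monic polynomial of degree $m_t$ as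
\[
g_t=\sum_{k=0}^{m_t}(-1)^ke_{t,k}\,(x-\beta_t)^{m_t-k},\qquad e_{t,0}=1 .
\]
The map sending $e=(e_{t,k})_{k\ge1}\in E^n$ to the coefficients of $\prod_tg_t$ is polynomial. Its derivative at $e=0$ sends a tuple $(h_t)$ with $\deg h_t<m_t$ to $\sum_th_t\prod_{t'\ne t}(x-\beta_{t'})^{m_{t'}}$. If this sum is zero, then $(x-\beta_t)^{m_t}$ divides $h_t$, because the $\beta_t$ are distinct, so $h_t=0$. The derivative is thus invertible, and near $a^0$ we have $f_a=\prod_tg_t$ with $e_{t,k}=e_{t,k}(a)$ analytic in $a$ and $e_{t,k}(a^0)=0$. Assign the indices $1,\dots,n$ to blocks by a map $j\mapsto t(j)$ whose fibers have sizes $m_t$, and write the roots of $g_t$ as $\beta_t+z_j$ for $j$ in block $t$. Then $e_{t,k}(a)$ is the $k$-th elementary symmetric function of the $z_j$ in block $t$. The equation $g_t(\beta_t+z_j)=0$ and the ultrametric inequality give $|z_j|^{m_t}\le\max_{k\ge1}|e_{t,k}|\,|z_j|^{m_t-k}$, so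
\begin{equation}\label{eq:rootbound}
|z_j|\le\max_{1\le k\le m_t}|e_{t,k}(a)|^{1/k}.
\end{equation}

\emph{Step 2: a power series in free variables.} Let $y_1,\dots,y_n,z_1,\dots,z_n$ be indeterminates. The elements $u_{ti}=\beta_t-a_i^0$ are units of $\mathcal{O}_E$. Put
\[
\Lambda_{ji}(y,z)=\log_pu_{t(j)i}+\sum_{m\ge1}\frac{(-1)^{m-1}}{m}\Bigl(\frac{z_j-y_i}{u_{t(j)i}}\Bigr)^m ,\qquad G(y,z)=\sum_{k=1}^n\bigl(\det\Lambda^{(k)}\bigr)^2 .
\]
Call a power series \emph{moderate} if there is $C$ such that every coefficient of a monomial of total degree $d$ has absolute value at most $C2^d$. Since $|1/m|\le m\le2^m$, each $\Lambda_{ji}$ is moderate. Sums and, by the ultrametric inequality, products of moderate series are moderate. So $G$ is moderate and converges when all $|y_i|,|z_j|<1/2$. There $\Lambda_{ji}(y,z)=\log_p\bigl(\beta_{t(j)}+z_j-a_i^0-y_i\bigr)$; hence $G(y,z)=\Phi(a^0+y)$ if the $\beta_{t(j)}+z_j$ are the roots of $f_{a^0+y}$. A permutation of the $z_j$ within the blocks permutes the rows of $\Lambda$ and so fixes $G$.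

\emph{Step 3: passing to the symmetric functions.} Write $G=\sum_{\kappa,d}y^\kappa G_{\kappa,d}(z)$ with $G_{\kappa,d}$ homogeneous of degree $d$. Each $G_{\kappa,d}$ is invariant under $\prod_tS_{m_t}$ and has coefficients bounded by $C2^{|\kappa|+d}$. The fundamental theorem on symmetric polynomials holds over any commutative ring; applied block by block, it shows that an invariant polynomial over $\mathcal{O}_E$ is a polynomial over $\mathcal{O}_E$ in the elementary symmetric functions $e_{t,k}$ of the blocks. Dividing $G_{\kappa,d}$ by a coefficient of largest absolute value, we get $G_{\kappa,d}(z)=H_{\kappa,d}(e)$, where $H_{\kappa,d}$ has coefficients bounded by $C2^{|\kappa|+d}$ and is homogeneous of weight $d$ when $e_{t,k}$ has weight $k$. A monomial $e^\nu$ has weight at most $n|\nu|$, so the coefficient of $y^\kappa e^\nu$ in $H(y,e)=\sum_{\kappa,d}y^\kappa H_{\kappa,d}(e)$ is bounded by $C2^{|\kappa|}2^{n|\nu|}$. Thus $H$ converges for $|y_i|<1/2$ and $|e_{t,k}|<2^{-n}$.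

For $y\in\mathbf{Z}_p^n$ small we have $|e_{t,k}(a^0+y)|<2^{-n}$, so $|z_j|<1/2$ by \eqref{eq:rootbound}, and $\Phi(a^0+y)=G(y,z)=H\bigl(y,e(a^0+y)\bigr)$. This is a composition of convergent power series with $e(a^0)=0$, hence a convergent power series in $y$.
\end{proof}

\section{Monodromy at infinity}\label{sec:monodromy}

It remains to show that $\Phi$ does not vanish identically near any point of a line $b+Tc$. A locally analytic function on $\mathbf{Z}_p$ can vanish on one disc and not on another, so a nonzero value at one point says nothing about distant points. Complex analytic continuation does connect distant points. An identity $R=0$ on a $p$-adic disc is an identity between formal power series, which can be transported to $\mathbf{C}$ coefficient by coefficient and then continued to $T=\infty$, where the roots are explicit. The price is that the constant terms, which are $p$-adic logarithms, become complex numbers unrelated to complex logarithms. So the complex statement must allow arbitrary constants of integration, and these play the role of the unknown matrix $M$.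

For $n=3$ the mechanism is this. Suppose $\ell_{11}\ell_{22}-\ell_{12}\ell_{21}=0$ near infinity, where $\ell_{ji}$ is a primitive of $dU_{ji}/U_{ji}$ and $U_{ji}$ grows like $T^{-2}$ for $j=i$ and like $T$ for $j\ne i$. After $k$ loops around infinity, with $\omega=2\pi\sqrt{-1}\,k$, the identity reads $(\ell_{11}-2\omega)(\ell_{22}-2\omega)-(\ell_{12}+\omega)(\ell_{21}+\omega)=0$. The left side is $3\omega^2$ plus terms of lower degree in $\omega$, so it cannot vanish for all $k$.

For $b,c$ with coordinates in a field, let $\Delta(T)$ be the discriminant in $x$ of $f_{b+Tc}$, a polynomial in $T$. Put $m=J-nI$, so $m_{jj}=1-n$ and $m_{ji}=1$ for $j\ne i$.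

\begin{lemma}\label{lem:infinity}
Let $b,c\in\mathbf{C}^n$ with the $c_i$ distinct. There are $\rho_0>0$ and holomorphic functions $\tilde A_1,\dots,\tilde A_n$ on $|T|>\rho_0$ whose values at $T$ are $n$ distinct roots of $f_{b+Tc}$, and such that
\[
\tilde A_j(T)-b_i-Tc_i=T^{m_{ji}}h_{ji}(1/T)
\]
with $h_{ji}$ holomorphic and nowhere zero on the disc $|\eta|<1/\rho_0$. In particular $\Delta\ne0$.
\end{lemma}

\begin{proof}
Fix $j$ and look for a root near $b_j+Tc_j$. Put $\eta=1/T$ and $x=b_j+Tc_j+w$. For $i\ne j$ we have $x-b_i-Tc_i=T\bigl(c_j-c_i+\eta(b_j-b_i)+\eta w\bigr)$, so $f_{b+Tc}(x)=0$ becomes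
\[
w\prod_{i\ne j}\bigl(c_j-c_i+\eta(b_j-b_i)+\eta w\bigr)-\eta^{n-1}=0 .
\]
The left side vanishes at $(\eta,w)=(0,0)$, and its derivative in $w$ there is $\prod_{i\ne j}(c_j-c_i)\ne0$. The implicit function theorem gives a holomorphic solution $w_j(\eta)$ near $0$ with $w_j(0)=0$. Put $\tilde A_j(T)=b_j+Tc_j+w_j(1/T)$, and $h_{ji}(\eta)=c_j-c_i+\eta(b_j-b_i)+\eta w_j(\eta)$ for $i\ne j$, and $h_{jj}=1/\prod_{i\ne j}h_{ji}$. These functions are nonzero at $\eta=0$, hence on a small disc, and the equation says $w_j=\eta^{n-1}h_{jj}$. Finally $(\tilde A_j-\tilde A_k)/T\to c_j-c_k\ne0$ for $j\ne k$, so the roots are distinct for large $|T|$.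
\end{proof}

\begin{lemma}\label{lem:complex}
Let $b,c\in\mathbf{C}^n$ with the $c_i$ distinct, and let $T_1\in\mathbf{C}$ with $\Delta(T_1)\ne0$. Let $A_1,\dots,A_n$ be the holomorphic germs at $T_1$ of the roots of $f_{b+Tc}$, put $U_{ji}=A_j-b_i-Tc_i$, and let $\ell_{ji}$ be any holomorphic germs at $T_1$ with $d\ell_{ji}=dU_{ji}/U_{ji}$. Then the germ $\det(\ell_{ji})_{j,i\le n-1}$ is not zero.
\end{lemma}

\begin{proof}
Suppose it is zero. Let $Y$ be the complement in $\mathbf{C}$ of the finite set of zeros of $\Delta$. Over $Y$ the roots are simple, so the $A_j$ continue along every path in $Y$ and remain distinct. The relation $\prod_iU_{ji}=1$ persists, so the $U_{ji}$ never vanish, and the $\ell_{ji}$ continue as integrals of $dU_{ji}/U_{ji}$. The determinant of the continued germs remains zero.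

Choose $T_2$ with $|T_2|=\rho>\rho_0$ and a path in $Y$ from $T_1$ to $T_2$. At $T_2$ the germ $A_j$ has become $\tilde A_{\pi(j)}$ for some permutation $\pi$; let $\lambda_{ji}$ be the value at $T_2$ of the continued $\ell_{ji}$. Now continue $k$ times counterclockwise around the circle $|T|=\rho$, which lies in $Y$. The functions $\tilde A_j$ are single-valued there. By Lemma~\ref{lem:infinity}, $dU_{ji}/U_{ji}=m_{\pi(j)i}\,dT/T+dh/h$ with $h=h_{\pi(j)i}(1/T)$; the second term has integral zero over the circle because $h_{\pi(j)i}$ has no zeros in the disc. So each loop adds $2\pi\sqrt{-1}\,m_{\pi(j)i}$ to $\ell_{ji}$, and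
\[
\det\bigl(\lambda_{ji}+2\pi\sqrt{-1}\,k\,m_{\pi(j)i}\bigr)_{j,i\le n-1}=0\qquad(k=0,1,2,\dots).
\]
The left side is a polynomial in $k$ with infinitely many zeros, so all its coefficients vanish. The coefficient of $k^{n-1}$ is $\pm(2\pi\sqrt{-1})^{n-1}\det m^{(\pi(n))}$, which is nonzero by Lemma~\ref{lem:minors} with $S=I$. This is a contradiction.
\end{proof}

\begin{proposition}\label{prop:line}
Let $b,c\in\mathbf{Z}_p^n$ with the $c_i$ distinct, and let $T_0\in\mathbf{Z}_p$. The function $T\mapsto\Phi(b+Tc)$ does not vanish identically on any neighborhood of $T_0$ in $\mathbf{Z}_p$.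
\end{proposition}

\begin{proof}
Fix a field embedding $\iota\colon\overline{\mathbf{Q}}_p\to\mathbf{C}$. One exists: a transcendence basis of $\overline{\mathbf{Q}}_p$ over $\mathbf{Q}$ has at most the cardinality of the continuum, so it injects into a transcendence basis of $\mathbf{C}$, and the resulting embedding extends because $\mathbf{C}$ is algebraically closed. The map $\iota$ is not continuous, and we apply it only to polynomials and formal power series, coefficient by coefficient; this is a ring homomorphism that commutes with differentiation. The $\iota(c_i)$ are distinct, and $\iota(\Delta)$ is the discriminant for $\iota(b),\iota(c)$, so $\Delta\ne0$ by Lemma~\ref{lem:infinity}.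

Suppose $\Phi(b+Tc)=0$ on a neighborhood $V$ of $T_0$, which we may take open. Choose $T_1\in V$ with $\Delta(T_1)\ne0$, let $E$ be the splitting field of $f_{b+T_1c}$ over $\mathbf{Q}_p$, and put $t=T-T_1$. The roots at $T_1$ are simple, so by the implicit function theorem the roots near $T_1$ are convergent power series $\alpha_j\in E[[t]]$. Put $u_{ji}=\alpha_j-b_i-Tc_i\in E[[t]]$, with constant term the unit $u_{ji}(T_1)$. For $T$ near $T_1$, the entry $L_{ji}(b+Tc)$ is the value of the convergent series
\[
L_{ji}=\log_pu_{ji}(T_1)+\sum_{m\ge1}\frac{(-1)^{m-1}}m\Bigl(\frac{u_{ji}-u_{ji}(T_1)}{u_{ji}(T_1)}\Bigr)^m\in E[[t]],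
\]
which satisfies $u_{ji}L_{ji}'=u_{ji}'$. By \eqref{eq:Phi} the convergent series $\det L^{(n)}$ vanishes at all $T\in\mathbf{Z}_p$ near $T_1$. A nonzero convergent series is $t^N$ times a series with nonzero constant term and has no zeros near $t=0$ other than $0$. So $\det L^{(n)}=0$ in $E[[t]]$.

Apply $\iota$, and view $\mathbf{C}[[t]]$ as formal series in $T-\iota(T_1)$. The series $A_j=\iota(\alpha_j)$ are formal roots of $f_{\iota(b)+T\iota(c)}$ whose constant terms are the $n$ simple roots at $\iota(T_1)$. A simple root has a unique lift to a formal root, so $A_j$ is the Taylor series of a holomorphic root and converges. With $U_{ji}=\iota(u_{ji})$, the series $\ell_{ji}=\iota(L_{ji})$ satisfy $\ell_{ji}'=U_{ji}'/U_{ji}$, so they converge too, and $\det(\ell_{ji})_{j,i\le n-1}=0$. This contradicts Lemma~\ref{lem:complex}.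
\end{proof}

The hypothesis on $c$ cannot be dropped: for $n\ge3$, if $c_1=c_2$ and $b_1=b_2$, the first two columns of $L(b+Tc)$ coincide and $\Phi$ vanishes on the whole line.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $T\mapsto\Phi(b+Tc)$ had infinitely many zeros in the compact space $\mathbf{Z}_p$, they would accumulate at some $T_0$. By Lemma~\ref{lem:analytic} the function is a convergent power series in $T-T_0$ near $T_0$; its zeros accumulate at $T_0$, so the series is zero, contrary to Proposition~\ref{prop:line}. So $R(b+Tc)\ne0$ for all but finitely many $T\in\mathbf{Z}$. Since the $c_i$ are distinct, the integers $b_i+Tc_i$ differ pairwise by at least $4$ in absolute value once the ordinary absolute value of $T$ is large. Corollary~\ref{cor:criterion} concludes the proof.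
\end{proof}

\begin{remark}
The matrices $J-nS$ and $J-nI$ are two values of one matrix-valued function. Take $b=0$. By \eqref{eq:homog}, $U_{ji}=T(\beta_j-c_i)$ with $P_c(\beta_j)=T^{-n}$, and differentiating gives $P_c'(\beta_j)\,d\beta_j=-nT^{-n-1}dT$. Hence
\[
\frac{dU_{ji}}{U_{ji}}=\bigl(1-nS_{ji}(T)\bigr)\frac{dT}{T},\qquad S_{ji}(T)=\frac{T^{-n}}{P_c'(\beta_j)(\beta_j-c_i)} .
\]
At $T=1$ this is the formula for $S$ in Lemma~\ref{lem:firstorder}. As $T\to\infty$ we have $\beta_j-c_j\sim T^{-n}/P_c'(c_j)$, so $S(T)\to I$.
\end{remark}

\section{Counting in a box}\label{sec:counting}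

A box of side $2H$ is covered by $O(H^{n-1})$ parallel lines, each containing finitely many zeros of $\Phi$. To count, we need a bound for the number of zeros that does not depend on the line. The tool is Strassmann's theorem: if $\sum_k\phi_kT^k$ has coefficients in a finite extension $E$ of $\mathbf{Q}_p$, not all zero, with $\phi_k\to0$, and if $k_0$ is the largest index with $|\phi_{k_0}|=\max_k|\phi_k|$, then the series has at most $k_0$ zeros in $\mathcal{O}_E$. The index $k_0$ is stable under small perturbations of the coefficients, and compactness does the rest.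

Use on $\mathbf{Z}_p^n$ the coordinates $(T,s)\in\mathbf{Z}_p\times\mathbf{Z}_p^{n-1}$ given by
\[
a=(T,\ 2T+s_2,\ \dots,\ nT+s_n).
\]
This linear change of coordinates is invertible over $\mathbf{Z}$. For fixed $s$ it describes the line $b+Tc$ with $b=(0,s_2,\dots,s_n)$ and $c=(1,2,\dots,n)$, whose direction has distinct coordinates.

\begin{lemma}\label{lem:uniform}
There is a constant $B=B(n,p)$ such that for every $s\in\mathbf{Z}_p^{n-1}$ at most $B$ values $T\in\mathbf{Z}_p$ satisfy $\Phi(T,s)=0$.
\end{lemma}

\begin{proof}
We show that every point $(T^0,s^0)$ has an open neighborhood $V\times W$ and an integer $k_0$ such that for each $s\in W$ the function $\Phi(\cdot,s)$ has at most $k_0$ zeros in $V$. Finitely many such neighborhoods cover the compact space $\mathbf{Z}_p^n$, and we take for $B$ the sum of their $k_0$.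

By Lemma~\ref{lem:analytic}, for $M$ large the substitution $T=T^0+p^MT'$, $s=s^0+p^Ms'$ gives
\[
\Phi=\sum_{\kappa,k}q_{\kappa,k}\,s'^{\kappa}\,T'^{k}=\sum_k\phi_k(s')\,T'^k,\qquad\phi_k(s')=\sum_\kappa q_{\kappa,k}\,s'^\kappa ,
\]
for all $(T',s')\in\mathbf{Z}_p^n$, with $q_{\kappa,k}\to0$ as $|\kappa|+k\to\infty$. In particular $\phi_k(s')\to0$ for each $s'$. By Proposition~\ref{prop:line}, applied to the line $s=s^0$ at $T^0$, the number $\mu=\max_k|\phi_k(0)|$ is positive. Let $k_0$ be the largest index with $|\phi_{k_0}(0)|=\mu$, and choose $N$ with $p^{-N}\sup|q_{\kappa,k}|<\mu$. For $s'\in p^N\mathbf{Z}_p^{n-1}$ we have $|\phi_k(s')-\phi_k(0)|<\mu$ for all $k$. By the ultrametric inequality, $|\phi_k(s')|\le\mu$ for all $k$, $|\phi_{k_0}(s')|=\mu$, and $|\phi_k(s')|<\mu$ for $k>k_0$. Strassmann's theorem gives at most $k_0$ zeros $T'\in\mathbf{Z}_p$. Take $V=T^0+p^M\mathbf{Z}_p$ and $W=s^0+p^{M+N}\mathbf{Z}_p^{n-1}$.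
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
An integer point of $[-H,H]^n$ has $s_i=a_i-ia_1\in\mathbf{Z}$ of size at most $(n+1)H$, so these points lie on $O(H^{n-1})$ of the lines, and by Lemma~\ref{lem:uniform} only $O(H^{n-1})$ of them have $\Phi(a)=0$. For each pair $i\ne k$, the points where $a_i-a_k\in\{-3,\dots,3\}$ number $O(H^{n-1})$. All other points have the properties in the first sentence, by \eqref{eq:Phi} and Corollary~\ref{cor:criterion}.

For the second sentence, let the $a_i$ be indeterminates and let $G\subset S_n$ be the Galois group of $f_a$ over $\mathbf{Q}(a_1,\dots,a_n)$. The Galois group of a separable specialization at an integer point is isomorphic to a subgroup of $G$. Some such specialization has group $S_n$, by Lemma~\ref{lem:Sn} if $n\ge3$ and by Lemma~\ref{lem:irred} if $n=2$, so $G=S_n$. By the quantitative Hilbert irreducibility theorem (\cite{Cohen}; \cite[\S13.1]{Serre}), all but $O(H^{n-1/2}\log H)$ of the integer specializations in the box have Galois group $G$. This bound absorbs $O(H^{n-1})$.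
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
An admissible tuple satisfies (iv), so (c) implies (a). If (a) holds, then $f_a$ is irreducible by Lemma~\ref{lem:irred} and $\mathbf{Q}_p[x]/(f_a)=K_a\otimes\mathbf{Q}_p\cong\mathbf{Q}_p^{\,n}$, so $f_a$ has $n$ distinct roots in $\mathbf{Q}_p$; this is (b).

Assume (b) for $a^0\in\mathbf{Z}_p^n$, with distinct roots $\alpha_1,\dots,\alpha_n$, which lie in $\mathbf{Z}_p$. We first show that (b) holds on a whole residue class. Let $\delta=\min_j|f_{a^0}'(\alpha_j)|$. Since $f_{a^0}'(\alpha_j)=\prod_{j'\ne j}(\alpha_j-\alpha_{j'})$ is a product of elements of $\mathbf{Z}_p$, we have $0<\delta\le|\alpha_j-\alpha_{j'}|\le1$ for $j\ne j'$. Choose $k$ with $p^{-k}<\delta^2$ and let $a\equiv a^0\pmod{p^k}$. Then $|f_a(\alpha_j)|\le p^{-k}$ and $|f_a'(\alpha_j)|=|f_{a^0}'(\alpha_j)|\ge\delta$, so $|f_a(\alpha_j)|<|f_a'(\alpha_j)|^2$. Hensel's lemma gives a root of $f_a$ in $\mathbf{Z}_p$ within $|f_a(\alpha_j)/f_a'(\alpha_j)|<\delta$ of $\alpha_j$, and these $n$ roots are distinct because the $\alpha_j$ are at distance at least $\delta$ from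 each other.

Take primes $\ell_1\ne\ell_2$, different from $p$ and at least $\ell_0(n)$. The class of $a^0$ modulo $p^k$ and the classes of Lemma~\ref{lem:Sn} determine one class modulo $p^k\ell_1\ell_2$, which has $\gg H^n$ points in the box. Removing the $O(H^{n-1})$ points with two coordinates at distance less than $4$ leaves $\gg H^n$ points. These are admissible: (i) and (ii) hold by Corollary~\ref{cor:criterion}, (iii) by Lemma~\ref{lem:Sn}, and (iv) because $\mathbf{Q}_p[x]/(f_a)\cong\mathbf{Q}_p^{\,n}$. By part~(1), all but $O(H^{n-1})$ points of the box, and so all but $O(H^{n-1})$ admissible ones, satisfy Leopoldt's conjecture at $p$. For large $H$ at least one admissible point remains, which proves (c) and the last assertion.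
\end{proof}

\begin{remark}
The conditions in Theorem~\ref{thm:C}(2) hold for $p\ge p_0(n)$ by Theorem~\ref{thm:A}, and they can fail for small $p$. Let $n=3$ and $p=2$. If the $a_i$ meet both classes modulo $2$, then $f_a(0)\equiv f_a(1)\equiv1\pmod2$ and $f_a$ has no root in $\mathbf{Z}_2$. If they are all congruent to $\bar a$, then $f_a\equiv y^3-1=(y-1)(y^2+y+1)$ with $y=x-\bar a$, and the quadratic factor is irreducible over $\mathbf{F}_2$. In both cases (b) fails, so no tuple is admissible. By Theorem~\ref{thm:C}(2), the absence of a tuple with $p$ split completely is the only way in which the question can have a negative answer for given $n$ and $p$.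
\end{remark}

\begin{thebibliography}{9}

\bibitem{Cohen}
S.~D. Cohen, Proc. London Math. Soc. \textbf{43} (1981).

\bibitem{FJ}
Fried and Jarden, \emph{Field Arithmetic}.

\bibitem{blog}
\emph{Persiflage: Math Blog Posts}, \texttt{http://math.uchicago.edu/\textasciitilde fcale/papers/blog.pdf}.

\bibitem{Serre}
Serre, \emph{Lectures on the Mordell--Weil Theorem}.

\end{thebibliography}
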